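\title{The threshold for optimal spanners in random simple temporal graphs}

\begin{abstract}
A random simple temporal graph is obtained from the Erd\H{o}s--R\'enyi graph $G_{n,p}$ by ordering its edges uniformly at random and allowing only paths that follow this order. A temporal spanner is a set of edges that keeps every vertex reachable from every other one, and it is optimal if it has $2n-4$ edges. We prove that the existence of an optimal spanner has a sharp threshold at $p=4\log n/n$. More precisely, for $3\log n\le np\le 4\log n-8\log\log n-44$, asymptotically almost surely every temporal spanner has at least $2n+n^2e^{-np/2}/(2\cdot10^6\log^3 n)$ edges. The proof compares a spanner with two trees that it contains and counts the edges that these trees cannot supply.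
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Temporal graphs and their spanners}

In this paper a \emph{temporal graph} is a finite simple graph in which every edge is present at exactly one time and distinct edges have distinct times. A \emph{temporal path} from $u$ to $v$ is a path from $u$ to $v$ whose edges have increasing times; the trivial path from $u$ to $u$ is allowed. The temporal graph is \emph{temporally connected} if for every ordered pair $(u,v)$ of vertices there is a temporal path from $u$ to $v$. A \emph{temporal spanner}, or simply \emph{spanner}, of a temporally connected graph is a subset of its edges, each keeping its time, such that the resulting temporal graph on the same vertex set is still temporally connected. Its \emph{size} is its number of edges.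

A connected graph on $n$ vertices stays connected with $n-1$ edges. For temporal connectivity a tree on $n\ge3$ vertices never suffices: if $uv$ and $vw$ are two of its edges, the only paths from $u$ to $w$ and from $w$ to $u$ use these edges in opposite orders. Two trees can suffice. A \emph{pivotal spanner} consists of two spanning trees glued at a single vertex, the pivot: along the first tree every vertex has a temporal path to the pivot, and along the second, whose edges come later, the pivot has a temporal path to every vertex. It has $2n-2$ edges. One can do slightly better.

\begin{example}\label{ex:cycle}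
Give the edges $ab$, $cd$, $bc$, $da$ of a $4$-cycle increasing times in this order. Adjacent vertices reach each other directly, and $abc$, $cda$, $bad$, $dcb$ are temporal paths, so the cycle is temporally connected. Now add $n-4$ vertices, each joined to $a$ at a time before the cycle and to $b$ at a time after it. A new vertex reaches the cycle vertices through $a$, is reached from them through $b$, and reaches another new vertex through $a$ and $b$. This temporally connected graph has $4+2(n-4)=2n-4$ edges.
\end{example}

For $n\ge4$ every temporal spanner has at least $2n-4$ edges, and a spanner of size $2n-4$ is called \emph{optimal}. This bound explains the name; our proofs do not use it.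

\subsection{The random model and the results}

The \emph{random simple temporal graph} (RSTG) with parameter $p$ is obtained from $G\sim G_{n,p}$ by taking a uniformly random permutation of the edges of $G$ and letting the rank of an edge be its time. Logarithms are natural, and a.a.s.\ (asymptotically almost surely) means with probability tending to $1$ as $n\to\infty$. A property has a \emph{sharp threshold} at $c\log n/n$ if there is a function $\varepsilon(n)>0$ with $\varepsilon(n)\to0$ such that the property a.a.s.\ fails for $p=(c-\varepsilon(n))\log n/n$ (the lower side) and a.a.s.\ holds for $p=(c+\varepsilon(n))\log n/n$ (the upper side). Three known results frame the question.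
\begin{itemize}
\item[(K1)] Temporal connectivity has a sharp threshold at $3\log n/n$.
\item[(K2)] There is a function $\varepsilon_1(n)>0$ with $\varepsilon_1(n)\to0$ such that for $p=(4+\varepsilon_1(n))\log n/n$ the RSTG a.a.s.\ admits an optimal spanner.
\item[(K3)] The existence of a pivotal spanner has a sharp threshold at $4\log n/n$.
\end{itemize}
By (K1) and (K2), optimal spanners appear somewhere between $3\log n/n$ and $4\log n/n$. It is conjectured in \cite{sharp} that they have a sharp threshold at the upper end. We prove this.

\begin{theorem}\label{thm:sharp}
The property ``the RSTG admits a temporal spanner of size $2n-4$'' has a sharp threshold at $4\log n/n$.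
\end{theorem}

The upper side is (K2), the only one of the three known results that we use. The lower side comes from a quantitative bound.

\begin{theorem}\label{thm:main}
Let $p=p(n)$ satisfy $3\log n\le np\le 4\log n-8\log\log n-44$. Then a.a.s.\ every temporal spanner of the RSTG (if there is any) has at least
\[
2n+\frac{n^{2}e^{-np/2}}{2\cdot10^{6}\,\log^{3}n}
\]
edges. In particular, for $\varepsilon_0(n)=(8\log\log n+44)/\log n$, the RSTG with $p=(4-\varepsilon_0(n))\log n/n$ a.a.s.\ admits no optimal spanner.
\end{theorem}

\begin{corollary}\label{cor:strong}
\begin{itemize}
\item[(a)] For fixed $c\in(3,4)$ and $p=c\log n/n$, a.a.s.\ every temporal spanner has at least $2n+n^{(4-c)/2-o(1)}$ edges.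
\item[(b)] For every integer-valued function $f$ with $-4\le f(n)\le n^{o(1)}$, the property ``the RSTG admits a temporal spanner of size at most $2n+f(n)$'' has a sharp threshold at $4\log n/n$.
\end{itemize}
\end{corollary}

\subsection{Why the constant is four}\label{sec:why}

The following heuristic is not used in the proofs. Replace ranks by independent uniform times in $[0,1]$, put $\lambda=np$, and call a time span of length $(\log n)/\lambda$ a \emph{unit}, so that $[0,1]$ consists of $c$ units when $p=c\log n/n$. A vertex has no edge during an interval of length $t$ with probability about $e^{-\lambda t}$, so some vertices are idle for almost the whole first unit and some for almost the whole last unit. The set of vertices reached from a given vertex gains new members at a rate of about $\lambda$ times its size, so it grows like $e^{\lambda t}$ and needs about one unit to contain a typical vertex. Joining a vertex that wakes up late to a vertex that falls asleep early thus takes $1+1+1=3$ units. Doing so through one common pivot takes a unit to reach the pivot and another to leave it, $1+2+1=4$ units in all. This matches (K1) and (K3).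

With between three and four units available, a late riser $a$ still reaches an early sleeper $b$, but different pairs $(a,b)$ are at different vertices at time $1/2$. A spanner with about $2n$ edges has room for little more than two trees, and one expects that two trees cannot serve so many scattered meeting points. An optimal spanner need not contain a pivotal one, however (it has too few edges), so (K3) does not give the lower side, and the argument must apply to an arbitrary spanner.

Section~\ref{sec:trees} finds two trees in any spanner and shows that one of them spreads information slowly. Section~\ref{sec:det} derives a deterministic lower bound under three hypotheses, Section~\ref{sec:random} verifies them in the RSTG, and Section~\ref{sec:sharp} deduces the thresholds.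

\section{Two trees inside a spanner}\label{sec:trees}

Only the order of the times matters. For the RSTG we give the edges independent uniform times in $[0,1]$; their order is a uniform permutation, and almost surely the times are distinct and different from $1/2$. From now on all temporal graphs have distinct times in $[0,1]\setminus\{1/2\}$. An edge is \emph{early} if its time is less than $1/2$ and \emph{late} otherwise; a path is early (late) if all its edges are.

A \emph{temporal walk} is a walk whose edge times strictly increase. Cutting out the part between two visits to the same vertex leaves a temporal walk, so every temporal walk from $u$ to $v$ contains a temporal path from $u$ to $v$ among its edges. In a temporal graph $H$, an edge $e$ is \emph{reached from} a vertex $a$ if some temporal walk of $H$ starting at $a$ has last edge $e$, and $e$ \emph{reaches} a vertex $b$ if some temporal walk of $H$ with first edge $e$ ends at $b$. If the last edge of a temporal walk is early, then all its edges are early. \emph{Time reversal} replaces each time $t$ by $1-t$. It turns temporal walks from $u$ to $v$ into temporal walks from $v$ to $u$, preserves spanners, and exchanges early with late.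

\begin{lemma}[in-tree]\label{lem:intree}
Let $H$ be temporally connected and $y$ a vertex. For $u\ne y$ let $\delta(u)$ be the latest possible time of the first edge of a temporal path from $u$ to $y$, let $e_u$ be the edge with time $\delta(u)$, and let $\operatorname{par}(u)$ be the end of $e_u$ other than $u$. Then
\begin{equation}\label{eq:parent}
\operatorname{par}(u)=y\qquad\text{or}\qquad \delta(\operatorname{par}(u))>\delta(u).
\end{equation}
The edges $e_u$ are distinct, they form a spanning tree $I$, and each of them reaches $y$.
\end{lemma}

\begin{proof}
Take a temporal path from $u$ to $y$ with first edge $e_u$; it shows that $e_u$ reaches $y$. If $\operatorname{par}(u)\ne y$, the rest of the path leads from $\operatorname{par}(u)$ to $y$ and starts after time $\delta(u)$, which gives \eqref{eq:parent}. If $e_u=e_w$ with $u\ne w$, then $\operatorname{par}(u)=w\ne y$ and $\delta(w)=\delta(u)$, contradicting \eqref{eq:parent}. Along $u,\operatorname{par}(u),\operatorname{par}(\operatorname{par}(u)),\dots$ the value of $\delta$ increases, so no vertex repeats and the sequence ends at $y$. Thus $I$ is connected with $n-1$ edges.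
\end{proof}

We call $I$ the \emph{in-tree} of $y$, and $q$ a \emph{child} of $\operatorname{par}(q)$. The edges of $I$ at a vertex $u\neq y$ are $e_u$ and the edges $e_q$ to the children $q$ of $u$, and \eqref{eq:parent} says that $e_u$ is the latest of them. Time reversal gives the \emph{out-tree} $O$ of a vertex $x$: for $u\ne x$ let $o_u$ be the last edge of a temporal path from $x$ to $u$ that arrives as early as possible. The $n-1$ edges $o_u$ are distinct and reached from $x$, and $o_u$ is early whenever $x$ has an early path to $u$.

An in-tree collects information at its root; we want to show that it is bad at spreading information. Some hypothesis is needed, since the center of a star reaches every edge, and so does the starting end of a long temporal path. The next notion combines these two shapes. An \emph{increasing caterpillar} of length $m$ is a sequence of edges $g_1,\dots,g_m$ with increasing times, together with vertices $w_0,\dots,w_m$ such that $w_{i-1},w_i\in g_i$ for all $i$, where $w_{i-1}=w_i$ is allowed. One may think of a walker who at each step either crosses an edge or touches it and stays. A temporal path is an increasing caterpillar, and so is the list of all edges at a vertex $v$ sorted by time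 (take all $w_i=v$). Reversing time and reading both sequences backwards gives again an increasing caterpillar.

\begin{lemma}[slow spreading]\label{lem:slow}
Let $I$ be an in-tree in which every increasing caterpillar has length at most $\kappa$. Then for every vertex $s$, at most $\kappa$ edges are reached from $s$ in $I$.
\end{lemma}

\begin{proof}
Suppose that a temporal walk in $I$ crosses $e_q$ downwards, from $\operatorname{par}(q)$ to $q$. All other edges of $I$ at $q$ are earlier than $e_q$, so the walk ends at $q$. Let $s=s_0,s_1,\dots,s_\ell=y$ be the path to the root, $s_{i+1}=\operatorname{par}(s_i)$. A temporal walk from $s$ therefore climbs from $s_0$ to some $s_i$, arriving at time $\delta(s_{i-1})$ if $i\ge1$, and then makes at most one step down. Its last edge is either some $e_{s_j}$, or an edge $e_q$ where $q$ is a child of some $s_i$ and $\delta(q)>\delta(s_{i-1})$, with no condition for $i=0$. Let $C_i$ be the list of the latter edges at $s_i$, sorted by time. For $i<\ell$ the edges of $C_i$ are earlier than $e_{s_i}$ by \eqref{eq:parent}, and for $i\ge1$ they are later than $e_{s_{i-1}}$; also $e_{s_{i-1}}$ is earlier than $e_{s_i}$ for $1\le i<\ell$. So the times increase along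
\[
C_0,\ e_{s_0},\ C_1,\ e_{s_1},\ \dots,\ e_{s_{\ell-1}},\ C_\ell .
\]
This list is an increasing caterpillar: stay at $s_i$ for the edges of $C_i$ and move to $s_{i+1}$ along $e_{s_i}$ (Figure~\ref{fig:cat}). It contains every edge reached from $s$ and has length at most $\kappa$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[very thick] (0,0) -- node[above] {$5$} (3,0);
\draw[very thick] (3,0) -- node[above] {$8$} (6,0);
\draw[very thick] (0,0) -- node[left] {$2$} (-0.8,-1.1);
\draw[very thick] (0,0) -- node[right] {$4$} (0.8,-1.1);
\draw[very thick] (3,0) -- node[right] {$6$} (3.8,-1.1);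
\draw[very thick] (6,0) -- node[right] {$10$} (6.8,-1.1);
\draw[dashed] (0.8,-1.1) -- node[right] {$1$} (0.8,-2.1);
\draw[dashed] (3,0) -- node[left] {$3$} (2.2,-1.1);
\draw[dashed] (6,0) -- node[left] {$7$} (5.2,-1.1);
\draw[dashed] (6.8,-1.1) -- node[right] {$9$} (6.8,-2.1);
\fill (0,0) circle (2pt) node[above] {$s$};
\fill (3,0) circle (2pt) node[above] {$s_1$};
\fill (6,0) circle (2pt) node[above] {$y$};
\fill (-0.8,-1.1) circle (2pt) (0.8,-1.1) circle (2pt) (0.8,-2.1) circle (2pt) (2.2,-1.1) circle (2pt) (3.8,-1.1) circle (2pt) (5.2,-1.1) circle (2pt) (6.8,-1.1) circle (2pt) (6.8,-2.1) circle (2pt);
\end{tikzpicture}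
\caption{An in-tree with root $y$; labels give the order of the times, which increase along every path toward $y$. The edges reached from $s$ by temporal walks (bold; labels $2,4,5,6,8,10$) form one increasing caterpillar along the path from $s$ to $y$. The dashed edges are not reached from $s$.}\label{fig:cat}
\end{figure}

\section{A deterministic lower bound}\label{sec:det}

The heuristic of Section~\ref{sec:why} suggests what to assume: a set $A$ of late risers, of which only a small fraction can gather at any one vertex by time $1/2$, and a set $B$ of early sleepers, of which only a small fraction can be served from any one vertex after time $1/2$.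

\begin{proposition}\label{prop:det}
Let $G$ be a temporal graph on $n$ vertices, let $A$ and $B$ be nonempty vertex sets, and let $\kappa\ge1$ and $h\ge12\kappa+6$ be real numbers such that
\begin{itemize}
\item[(H1)] for every vertex $v$, at most $|A|/h$ vertices of $A$ have an early temporal path to $v$;
\item[(H2)] for every vertex $v$, at most $|B|/h$ vertices of $B$ have a late temporal path from $v$;
\item[(H3)] every increasing caterpillar in $G$ has length at most $\kappa$.
\end{itemize}
Then every temporal spanner $H$ of $G$ satisfies
\[
|E(H)|\ge 2n-2+\frac{5h^2}{12(1+2\kappa)}.
\]
\end{proposition}

Hypotheses (H1) and (H2) are what a pivotal spanner violates. If its first tree is entirely early, all of $A$ has early paths to the pivot; otherwise its second tree is entirely late, and the pivot has late paths to all of $B$. So the conclusion must fail without them.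

Fix a spanner $H$; the three hypotheses hold in $H$ as well, and from now on reachability refers to $H$. For $a\in A$ let $r(a)$ be the number of early edges reached from $a$, and for $b\in B$ let $r'(b)$ be the number of late edges that reach $b$. The first step shows that every vertex of $A$ must spread widely before time $1/2$. It is the place where (H2) enters.

\begin{lemma}[demand]\label{lem:demand}
Every $a\in A$ satisfies $r(a)\ge h-1$.
\end{lemma}

\begin{proof}
Let $R$ be the set of vertices to which $a$ has an early path, including $a$. In the out-tree of $a$, the edges $o_u$ with $u\in R\setminus\{a\}$ are distinct, early and reached from $a$, so $|R|\le1+r(a)$. For each $b\in B$, a temporal path from $a$ to $b$ splits into an early part, ending at some $s\in R$, and a late part from $s$ to $b$; either part may be trivial. By (H2), each $s$ accounts for at most $|B|/h$ vertices $b$. Hence $|B|\le|R|\,|B|/h$ and $|R|\ge h$.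
\end{proof}

\subsection{The simplest case}

Suppose that $|A|=h$, so that (H1) says that no two vertices of $A$ have early paths to a common vertex. We claim that $H$ cannot be the union $O\cup I$ of the out-tree of a vertex $x\in A$ and an in-tree.

Take $a\in A\setminus\{x\}$ and an early edge $g$ reached from $a$. The starting vertex of an early walk with last edge $g$ has early paths to both ends of $g$. If $g$ were in $O$, it would be reached from $x$ too, and $a$ and $x$ would have early paths to a common vertex. So $g\in I$. Every edge of an early walk from $a$ is reached from $a$, so all such walks lie in $I$, and Lemma~\ref{lem:slow} gives $r(a)\le\kappa<h-1$. This contradicts Lemma~\ref{lem:demand}.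

This also predicts the size of the bound. The early part of the out-tree is useless to $a\ne x$, and the in-tree yields at most $\kappa$ edges from each vertex at which a walk enters it. To meet its demand, $a$ needs about $h/(2\kappa)$ early edges outside $O\cup I$, and these edges cannot be shared. About $h^2/(2\kappa)$ edges thus lie outside the two trees.

Two difficulties remain. In general an edge can serve up to $|A|/h$ vertices of $A$, and the edges of $O$ can serve vertices other than $x$; we replace disjointness by an average over $A$. Moreover, the two trees account for $2n-2$ edges only if they are disjoint, and every common edge pays for one edge outside. The overlap is at most $r(x)+r'(y)$, where $y$ is the root of $I$, and we have no a priori upper bound on these numbers. The remedy is to choose the roots so that both numbers are at most the average of $r$. The resulting inequality then bounds $r(x)$ in terms of itself, with a coefficient less than one.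

\subsection{Proof of Proposition~\ref{prop:det}}

Put $\rho=\min_{a\in A}r(a)$, $\rho'=\min_{b\in B}r'(b)$ and $\mu=|E(H)|-(2n-2)$. Time reversal exchanges $A$ with $B$, (H1) with (H2) and $\rho$ with $\rho'$, and it preserves (H3) and $\mu$. So we may assume $\rho'\le\rho$. Choose $x\in A$ with $r(x)=\rho$ and $y\in B$ with $r'(y)=\rho'$. Let $O$ be the out-tree of $x$ and $I$ the in-tree of $y$ in $H$, and let $X$ be the set of early edges of $H$ that are not in $I$. These are the only edges through which an early walk can escape Lemma~\ref{lem:slow}.

\medskip\noindent\emph{Step 1: $X$ is small.} Write $E^-$ and $E^+$ for the sets of early and late edges of $H$. Since $|O|=|I|=n-1$, exactly $\mu+|O\cap I|$ edges of $H$ lie outside $O\cup I$. An edge of $X$ lies in $(O\setminus I)\cap E^-$ or outside $O\cup I$, so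
\[
|X|\le|(O\setminus I)\cap E^-|+\mu+|O\cap I\cap E^-|+|O\cap I\cap E^+|\le\mu+|O\cap E^-|+|I\cap E^+| .
\]
The early edges of $O$ are reached from $x$, so there are at most $\rho$ of them. The late edges of $I$ reach $y$, so there are at most $\rho'$ of them. Hence
\begin{equation}\label{eq:X}
|X|\le\mu+\rho+\rho'\le\mu+2\rho .
\end{equation}

\noindent\emph{Step 2: each edge of $X$ opens few edges.} For $a\in A$ let $X_a$ be the set of edges of $X$ reached from $a$. Let $e$ be an early edge reached from $a$, and take a temporal walk from $a$ with last edge $e$. Its edges are early, so they lie in $I\cup X$. If none lies in $X$, then $e$ is one of at most $\kappa$ edges reached from $a$ in $I$, by Lemma~\ref{lem:slow} and (H3). Otherwise let $g$ be the last edge of the walk in $X$. Then $g\in X_a$, and either $e=g$ or $e$ is reached in $I$ from one of the two ends of $g$. Each $g$ thus accounts for at most $1+2\kappa$ edges $e$, and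
\begin{equation}\label{eq:supply}
r(a)\le\kappa+(1+2\kappa)|X_a| .
\end{equation}

\noindent\emph{Step 3: each edge of $X$ serves few vertices of $A$.} For each $g\in X$ fix an end $v_g$. If $g\in X_a$, an early walk from $a$ with last edge $g$ visits both ends of $g$, so $a$ has an early path to $v_g$. By (H1) this happens for at most $|A|/h$ vertices $a$. Therefore $\sum_{a\in A}|X_a|\le|X|\,|A|/h$.

\medskip\noindent\emph{Step 4: conclusion.} We bound the minimum of $r$ by its average and use \eqref{eq:supply}, Step~3 and \eqref{eq:X}:
\[
\rho\le\frac1{|A|}\sum_{a\in A}r(a)\le\kappa+\frac{(1+2\kappa)|X|}{h}\le\kappa+\frac{(1+2\kappa)\mu}{h}+\frac{2(1+2\kappa)}{h}\,\rho .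
\]
As $h\ge6(1+2\kappa)$, the last term is at most $\rho/3$; this is the purpose of the lower bound on $h$. With $\rho\ge h-1$ from Lemma~\ref{lem:demand} we obtain
\[
\frac{(1+2\kappa)\mu}{h}\ge\frac23(h-1)-\kappa=\frac5{12}h+\Bigl(\frac h4-\kappa-\frac23\Bigr)\ge\frac5{12}h,
\]
because $h/4\ge3\kappa+3/2$. Thus $\mu\ge 5h^2/(12(1+2\kappa))$, which proves Proposition~\ref{prop:det}.

\section{The hypotheses hold in the random graph}\label{sec:random}

Let $p$ be as in Theorem~\ref{thm:main} and $\lambda=np\le4\log n$. We must choose $A$ and $B$ so that $h$ is as large as possible. Let $A$ consist of the vertices without an edge before time $\sigma$; there are about $ne^{-\lambda\sigma}$ of them. Two effects limit $h$. Taking $v\in A$ in (H1) gives $h\le|A|$. And a vertex $v$ is reached during $[\sigma,1/2)$ from about $e^{\lambda(1/2-\sigma)}$ vertices, hence presumably from a fraction $e^{\lambda(1/2-\sigma)}/n$ of $A$, so that $h$ cannot much exceed $ne^{-\lambda(1/2-\sigma)}$. The smaller of the two limits is largest for $\sigma=1/4$. So we define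
\[
A=\{v:\text{no edge at }v\text{ has time}<\tfrac14\},\qquad B=\{v:\text{no edge at }v\text{ has time}>\tfrac34\},
\]
\[
N=ne^{-\lambda/4},\qquad\kappa=60\log n,\qquad h=\frac{N}{60\log n}.
\]
The excess in Theorem~\ref{thm:main} is $N^2/(2\cdot10^6\log^3n)$, and the upper bound on $np$ says precisely that
\begin{equation}\label{eq:N}
N\ge e^{11}\log^2n .
\end{equation}
Since $e^{11}/60>997$, we get $h\ge997\log n\ge12\kappa+6$ for large $n$. This is the origin of the term $8\log\log n$: both $\kappa$ and $N/h$ are of order $\log n$, so $N$ must be at least of order $\log^2n$. The lower bound $np\ge3\log n$ marks the range of interest, in view of (K1); the estimates below rely on the upper bound only. We use $m!\ge(m/e)^m$, $\binom{M}{m}\le(eM/m)^m$, and $4e/30<e^{-1}$, which holds because $4e^2<30$.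

\begin{lemma}\label{lem:A}
A.a.s.\ $|A|\ge N/2$.
\end{lemma}

\begin{proof}
The edges with time less than $1/4$ form a graph $G_{n,p_1}$ with $p_1=p/4$, and $A$ is its set of isolated vertices. Since $p_1\to0$ and $np_1^2\to0$, we have $\mathbb{E}|A|=n(1-p_1)^{n-1}=(1+o(1))N$, which tends to infinity by \eqref{eq:N}. Two given vertices meet $2n-3$ pairs, so
\[
\mathbb{E}\bigl[|A|(|A|-1)\bigr]=n(n-1)(1-p_1)^{2n-3}\le\frac{(\mathbb{E}|A|)^2}{1-p_1}.
\]
Hence $\operatorname{Var}|A|\le\mathbb{E}|A|+\frac{p_1}{1-p_1}(\mathbb{E}|A|)^2=o((\mathbb{E}|A|)^2)$, and Chebyshev's inequality $\Pr(|Z-\mathbb{E}Z|\ge t)\le\operatorname{Var}Z/t^2$ with $t=\mathbb{E}|A|/3$ gives the claim.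
\end{proof}

\begin{lemma}\label{lem:cat}
A.a.s.\ every increasing caterpillar has length at most $\kappa$. In particular, a.a.s.\ all degrees are at most $\kappa$.
\end{lemma}

\begin{proof}
Let $m=\lceil60\log n\rceil$. To specify a candidate caterpillar of length $m$, choose $w_0$ in $n$ ways and then, for $i=1,\dots,m$, the other end of $g_i\ni w_{i-1}$ in at most $n$ ways and $w_i\in g_i$ in two ways. Given $m$ distinct pairs are all edges, with times in the prescribed order, with probability $p^m/m!$. The expected number of increasing caterpillars of length $m$ is therefore at most
\[
n(2n)^m\frac{p^m}{m!}\le n\Bigl(\frac{2e\lambda}{m}\Bigr)^m\le n\Bigl(\frac{8e}{60}\Bigr)^m\le ne^{-m}\to0 .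
\]
A longer caterpillar has an initial segment of length $m$, so a.a.s.\ all have length at most $m-1<\kappa$. The edges at a vertex form an increasing caterpillar, which gives the bound on the degrees.
\end{proof}

We turn to (H1). An early path starting at $a\in A$ has its first edge at time at least $1/4$, so all its times lie in the \emph{window} $[1/4,1/2)$. Let $D_v$ be the set of vertices with a temporal path to $v$ that uses only times in the window, including $v$. We first bound $|D_v|$ and then show that few vertices of $D_v$ lie in $A$. Exploring $D_v$ backwards in time is not memoryless in the RSTG, because each pair carries at most one edge; passing to Poisson processes removes this dependence.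

\begin{lemma}\label{lem:D}
Let $d=4e^{\lambda/4}\log n$. A.a.s.\ $|D_v|\le d$ for all vertices $v$.
\end{lemma}

\begin{proof}
Put on each pair of vertices an independent Poisson process of rate $\nu=-\log(1-p)$ on $[0,1]$. A pair has at least one point with probability $1-e^{-\nu}=p$. Given their number, the points are independent and uniform, so a point chosen uniformly among them is uniform on $[0,1]$. Taking the chosen points as edges yields the RSTG. It therefore suffices to bound the larger set obtained when every point may be used as an edge.

Fix $v$, and for $0\le s\le1/4$ let $D(s)$ be the set of vertices that reach $v$ using points with increasing times in $[1/2-s,1/2)$. Then $D(0)=\{v\}$ and $D_v\subseteq D(1/4)$. As $s$ grows, a newly revealed point is earlier than all points revealed before, so it can only be the first step of a walk. Thus $D(s)$ changes only when a point appears on a pair with exactly one vertex in $D(s)$, and then the other vertex is added. When $|D(s)|=j$ there are $j(n-j)$ such pairs. As Poisson processes are independent on disjoint intervals, $|D(s)|$ is a Markov chain that jumps from $j$ to $j+1$ at rate $j(n-j)\nu$. So for $1\le k<n$,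
\[
\Pr(|D(1/4)|>k)=\Pr(W_1+\dots+W_k\le1/4),
\]
where the $W_j$ are independent and $W_j$ is exponential with rate $j(n-j)\nu$. The variable $W_j'=\frac{n-j}{n}W_j\le W_j$ is exponential with rate $j\beta$, where $\beta=n\nu$. (The $W'_j$ are the holding times of a Yule process.) Consider $k$ independent exponential clocks of rate $\beta$. The first rings after an exponential time of rate $k\beta$; by memorylessness the next rings after a further independent exponential time of rate $(k-1)\beta$, and so on. Hence $W'_1+\dots+W'_k$ has the law of the maximum of the $k$ clocks, and
\[
\Pr(|D_v|>k)\le(1-e^{-\beta/4})^k\le\exp(-ke^{-\beta/4}),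
\]
a bound that is trivial for $k\ge n$. From $\nu\le p/(1-p)$ we get $\beta\le\lambda+\lambda p/(1-p)=\lambda+o(1)$. For $k=\lfloor d\rfloor\ge d-1$ this gives $ke^{-\beta/4}\ge(4\log n-1)(1-o(1))\ge3\log n$ for large $n$. So $\Pr(|D_v|>d)\le n^{-3}$, and a union bound over $v$ finishes the proof.
\end{proof}

A vertex lies in $A$ with probability about $N/n=e^{-\lambda/4}$, so a set of $d$ vertices should contain about $4\log n$ vertices of $A$. The sets $A$ and $D_v$ are not independent: a pair whose edge lies in the window has no edge before time $1/4$, which makes it easier for its ends to belong to $A$. The degree bound shows that this effect is negligible.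

\begin{lemma}\label{lem:AD}
A.a.s.\ $|A\cap D_v|<30\log n$ for all vertices $v$.
\end{lemma}

\begin{proof}
Let $k=\lceil30\log n\rceil$, and let $\mathcal F$ be the set of edges with times in the window, together with their times. The sets $D_v$ are determined by $\mathcal F$, and so is the event $\mathcal E$ that $|D_v|\le d$ for all $v$ and every vertex has at most $\kappa$ edges in the window. By Lemmas~\ref{lem:cat} and~\ref{lem:D}, $\Pr(\mathcal E)\to1$. Condition on an outcome of $\mathcal F$ in $\mathcal E$. The pairs without an edge in the window independently have an edge before time $1/4$ with probability $(p/4)/(1-p/4)\ge p/4$. Let $S$ be a set of $k$ vertices. Each vertex of $S$ forms at least $n-k-\kappa$ such pairs with vertices outside $S$, and if $S\subseteq A$, none of these pairs has an edge before time $1/4$. Since $pk(k+\kappa)=O(\log^3n/n)\to0$, for large $n$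
\[
\Pr(S\subseteq A\mid\mathcal F)\le e^{-pk(n-k-\kappa)/4}=e^{-\lambda k/4}\,e^{pk(k+\kappa)/4}\le2e^{-\lambda k/4}.
\]
Summing over the $k$-element subsets $S$ of $D_v$ gives
\[
\Pr(|A\cap D_v|\ge k\mid\mathcal F)\le2\Bigl(\frac{ed}{k}\,e^{-\lambda/4}\Bigr)^k=2\Bigl(\frac{4e\log n}{k}\Bigr)^k\le2\Bigl(\frac{4e}{30}\Bigr)^k\le2e^{-k}\le2n^{-30}.
\]
So the probability that $|A\cap D_v|\ge k$ for some $v$ is at most $1-\Pr(\mathcal E)+2n^{-29}\to0$, and otherwise $|A\cap D_v|\le k-1<30\log n$ for all $v$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The vertices of $A$ with an early path to $v$ lie in $A\cap D_v$. By Lemmas~\ref{lem:A} and~\ref{lem:AD}, a.a.s.\ $A$ is nonempty and $|A\cap D_v|<30\log n=N/(2h)\le|A|/h$ for all $v$, which is (H1). Time reversal preserves the distribution of the RSTG and turns (H1) for $A$ into (H2) for $B$, so a.a.s.\ $B$ is nonempty and (H2) holds. Hypothesis (H3) is Lemma~\ref{lem:cat}. By Proposition~\ref{prop:det} and $1+2\kappa\le121\log n$, a.a.s.\ every spanner $H$ satisfies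
\[
|E(H)|\ge2n-2+\frac{5}{12}\cdot\frac{N^2}{3600\log^2n\cdot121\log n}\ge2n-2+\frac{N^2}{1.05\cdot10^6\log^3n},
\]
as $12\cdot3600\cdot121/5=1\,045\,440$. By \eqref{eq:N}, $N^2/\log^3n\ge e^{22}\log n\to\infty$, so for large $n$ the last fraction exceeds $N^2/(2\cdot10^6\log^3n)$ by at least $2$. Since $N^2=n^2e^{-np/2}$, this is the stated bound. For $p=(4-\varepsilon_0(n))\log n/n$ we have $np=4\log n-8\log\log n-44\ge3\log n$ for large $n$, and the bound exceeds $2n-4$.
\end{proof}

\section{The sharp thresholds}\label{sec:sharp}

For $p=c\log n/n$ we have $n^2e^{-np/2}=n^{(4-c)/2}$. If $c\in(3,4)$ is fixed, Theorem~\ref{thm:main} applies for large $n$, and $2\cdot10^6\log^3n=n^{o(1)}$. This proves Corollary~\ref{cor:strong}(a).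

A sharp threshold requires one function $\varepsilon$ for both sides, so we need monotonicity in $p$. Let $p\le p'\le1$ and keep each edge of the RSTG with parameter $p'$ independently with probability $p/p'$. The kept edges, in the induced order, form the RSTG with parameter $p$, and a spanner of the smaller temporal graph is a spanner of the larger one. Hence the probability that an optimal spanner exists is nondecreasing in $p$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp} and Corollary~\ref{cor:strong}(b)]
Let $-4\le f(n)\le n^{\eta(n)}$ with $0\le\eta(n)\to0$. Put
\[
\varepsilon_2(n)=2\eta(n)+\frac{2\log(3\cdot10^6\log^3n)}{\log n},\qquad\varepsilon^*=\max(\varepsilon_0,\varepsilon_1,\varepsilon_2),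
\]
with $\varepsilon_0$ from Theorem~\ref{thm:main} and $\varepsilon_1$ from (K2). Then $\varepsilon^*(n)>0$ and $\varepsilon^*(n)\to0$.

Let $p=(4-\varepsilon^*)\log n/n$. For large $n$ we have $\varepsilon_0\le\varepsilon^*\le1$, so Theorem~\ref{thm:main} applies, and $n^2e^{-np/2}=n^{\varepsilon^*/2}\ge n^{\varepsilon_2/2}=3\cdot10^6n^{\eta}\log^3n$. Hence a.a.s.\ every spanner has at least $2n+\frac32n^{\eta}>2n+f(n)$ edges. In particular a.a.s.\ no spanner has size at most $2n+f(n)$, and none has size $2n-4$.

Let $p=(4+\varepsilon^*)\log n/n$. Since $\varepsilon^*\ge\varepsilon_1$, (K2) and monotonicity show that a.a.s.\ there is a spanner of size $2n-4\le2n+f(n)$.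

Thus $\varepsilon^*$ witnesses the sharp threshold in Corollary~\ref{cor:strong}(b), and, taking for instance $f=-4$ and $\eta=0$, the one in Theorem~\ref{thm:sharp}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{sharp}
\emph{Sharp Thresholds in Random Simple Temporal Graphs},
\texttt{http://livrepository.liverpool.ac.uk/3177698/1/2011.03738v4.pdf}.
\end{thebibliography}
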